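\title{Small nonremovable Cantor sets for bounded quasiregular mappings in every dimension}

\begin{abstract}
For every $n\ge 2$ and every $K\ge 3\cdot 26^n$ we construct a compact, perfect, totally disconnected set $E\subset\mathbb R^n$ of Hausdorff dimension at most $n/(K+1)$ and a $K$-quasiregular mapping of $\mathbb R^n\setminus E$ into the unit ball that maps $U\setminus E$ onto the whole ball for every neighborhood $U$ of every point of $E$. Thus in every dimension there are Cantor sets of arbitrarily small dimension that are not removable for bounded quasiregular mappings. The mapping is glued from reflections of small convex cells across their boundaries, slow radial inversions and M\"obius transformations. We also prove that closed sets of dimension less than $c(n)/K$ are removable, so the order $1/K$ is optimal.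
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$, let $U\subseteq\mathbb R^n$ be open and let $K\ge1$. A continuous mapping $f:U\to\mathbb R^n$ is \emph{$K$-quasiregular} if $f\in W^{1,n}_{\mathrm{loc}}(U;\mathbb R^n)$ and
\begin{equation}\label{eq:distortion}
|Df(x)|^n\le K\,J_f(x)\qquad\text{for almost every }x\in U,
\end{equation}
where $|Df(x)|$ is the operator norm of the differential and $J_f=\det Df$. The differential maps the unit ball onto an ellipsoid whose longest semi-axis is $|Df(x)|$ and whose volume is $|J_f(x)|$ times that of the unit ball. So \eqref{eq:distortion} says that $f$ preserves orientation and that the ball circumscribed about the ellipsoid has at most $K$ times its volume. For $n=2$ and $K=1$ the inequality is equivalent to the Cauchy--Riemann equations, and $f$ is holomorphic.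

A bounded holomorphic function extends across an isolated point, and one asks across which sets a bounded quasiregular mapping extends. Let $\Omega\subseteq\mathbb R^n$ be open and $E\subset\Omega$ relatively closed. We call $E$ \emph{removable for bounded $K$-quasiregular mappings} if every bounded $K$-quasiregular $f:\Omega\setminus E\to\mathbb R^n$ extends to a $K$-quasiregular mapping of $\Omega$. Large sets are not removable: if $E$ is the unit sphere, the mapping equal to the identity inside and to $0$ outside is bounded and $1$-quasiregular, and it extends continuously to no point of $E$. Small sets are removable: Iwaniec and Martin, and Iwaniec, proved that $E$ is removable if its Hausdorff dimension is smaller than a constant that depends only on $n$ and $K$. Rickman showed that this is qualitatively sharp in dimension three: for each $\lambda>0$ there are $K(\lambda)\ge1$, a nonempty compact, totally disconnected set $E\subset\mathbb R^3$ of dimension less than $\lambda$, which can be taken to be a self-similar Cantor set, and a bounded $K(\lambda)$-quasiregular mapping of $\mathbb R^3\setminus E$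 that extends continuously to no point of $E$. Whether such examples exist in dimensions higher than three is asked in \cite{MFD}. Precisely:

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge4$ and $\lambda>0$. Are there $K=K(n,\lambda)\ge1$, a nonempty compact, totally disconnected set $E\subset\mathbb R^n$ with $\dim_HE<\lambda$, and a bounded $K$-quasiregular mapping $f:\mathbb R^n\setminus E\to\mathbb R^n$ that extends continuously to no point of $E$?}
\medskip

There is a simple reason to expect a positive answer. The mapping $u\mapsto|u|^{-1/K}u/|u|$, followed by a reflection in a hyperplane, is $K$-quasiregular in $\mathbb R^n\setminus\{0\}$ (Example~\ref{ex:radial}). It has a singularity at a single point, it blows up more and more slowly as $K$ grows, and nothing about it depends on the dimension. It is unbounded, but it spends a long range of scales in a bounded region. If such singularities can be cut off and nested inside one another, the limit set should be thin when $K$ is large. We show that this can be done.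

Throughout, $B(x,r)$ and $\bar B(x,r)$ are the open and the closed ball, $B=B(0,1)$, and
\[
K_0=K_0(n)=3\cdot26^n .
\]

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $K\ge K_0(n)$. There are a nonempty compact, perfect, totally disconnected set $E\subset\mathbb R^n$ with
\[
\dim_HE\le\frac n{K+1}
\]
and a $K$-quasiregular mapping $f:\mathbb R^n\setminus E\to B$ such that $f(U\setminus E)=B$ for every $a\in E$ and every neighborhood $U$ of $a$. In particular, $f$ is bounded, extends continuously to no point of $E$, and takes each value in $B$ infinitely often in $U\setminus E$.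
\end{theorem}

Given $\lambda>0$, take $K=\max\{K_0,n/\lambda\}$. Then $n/(K+1)<n/K\le\lambda$, so the answer to the Question is yes, for every $n\ge2$. We do not claim that $E$ is self-similar; the Question does not ask for this.

The order $1/K$ cannot be improved.

\begin{theorem}\label{thm:removable}
There is $c(n)>0$ with the following property. If $\Omega\subseteq\mathbb R^n$ is open, $E\subset\Omega$ is relatively closed with $\dim_HE<c(n)/K$, and $f:\Omega\setminus E\to\mathbb R^n$ is bounded and $K$-quasiregular, then $f$ extends to a $K$-quasiregular mapping of $\Omega$.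
\end{theorem}

Let $\delta(n,K)$ be the supremum of those $s$ for which all closed sets of dimension less than $s$ are removable for bounded $K$-quasiregular mappings. The two theorems give
\[
\frac{c(n)}K\le\delta(n,K)\le\frac n{K+1}\qquad\text{for }K\ge K_0(n).
\]
For $n=2$, Astala \cite{Astala} proved removability when $\dim_HE<2/(K+1)$, so in the plane the exponent in Theorem~\ref{thm:main} is exact. This is not used below.

Section~\ref{sec:model} shows the construction on a grid of squares and explains the exponent $n/(K+1)$. Sections~\ref{sec:pieces}--\ref{sec:iteration} prove Theorem~\ref{thm:main}. Sections~\ref{sec:cacc} and~\ref{sec:removable} prove Theorem~\ref{thm:removable} and can be read independently.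

We use Hausdorff measure only through its null sets. For $s>0$, $\mathcal H^s(E)=0$ means that for every $\gamma>0$ the set $E$ is covered by countably many sets $E_i$ with $\sum_i(\operatorname{diam}E_i)^s<\gamma$, and $\dim_HE=\inf\{s>0:\mathcal H^s(E)=0\}$. If $\dim_HE<s$, then $\mathcal H^s(E)=0$.

\section{A model: folding the plane across a grid}\label{sec:model}

It is convenient to build an orientation-reversing mapping and to reflect it at the very end. Call a continuous $F\in W^{1,n}_{\mathrm{loc}}(U;\mathbb R^n)$ \emph{$K$-antiquasiregular} if $|DF|^n\le -KJ_F$ almost everywhere. If $\varrho$ is a reflection in a hyperplane, then $\varrho\circ F$ is $K$-quasiregular. The advantage is this: a reflection of a region across its boundary reverses orientation and is the identity on the boundary, so reflections of adjacent regions fit together with no further adjustment.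

\begin{example}\label{ex:square}
Let $Q=[-1,1]^2$, $\|z\|=\max\{|z_1|,|z_2|\}$ and $g(z)=z/\|z\|^2$ for $z\ne0$. The mapping $g$ preserves each ray from the origin, is the identity on $\partial Q$, and maps $Q\setminus\{0\}$ onto $\mathbb R^2\setminus\operatorname{int}Q$. In the sector $|z_2|<z_1$ we have $g(z)=(1/z_1,\,z_2/z_1^2)$, so with $t=z_2/z_1\in(-1,1)$
\[
Dg(z)=\frac1{z_1^2}\begin{pmatrix}-1&0\\-2t&1\end{pmatrix}.
\]
The matrix has determinant $-1$, and the squares of its entries add up to at most $6$. Its largest singular value $\mu$ therefore satisfies $\mu^2+\mu^{-2}\le6$, that is, $\mu^2\le3+2\sqrt2$. Since $g$ commutes with rotations by a right angle, $|Dg|^2\le-(3+2\sqrt2)J_g$ off the diagonals. Now tile the plane by the squares $m+Q$, $m\in(2\mathbb Z)^2$, and put $G(z)=m+g(z-m)$ for $z\in m+Q$, $z\neq m$. All formulas give the identity on the grid lines. Hence $G$ is well defined on $\mathbb R^2\setminus(2\mathbb Z)^2$, and it is $(3+2\sqrt2)$-antiquasiregular there by Lemma~\ref{lem:glue} below. Each punctured square covers the whole plane except its own interior, so any two squares together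 cover the plane.
\end{example}

The mapping $G$ is unbounded, with a pole at each center. To repair this, fix a large target disk, follow each pole only until the image reaches the boundary of the target, and cut out the hole that remains. On the boundary of the hole we are then given boundary values that go once around the target circle in the positive sense, and we must extend them into the hole by an orientation-reversing mapping. If the boundary values are those of a conformal map of a round hole onto the target, then after normalization the task is:
\begin{quote}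
\emph{extend the identity of $\partial B$ into $B$ by an orientation-reversing mapping.}
\end{quote}
This cannot be done in all of $B$: by Stokes' theorem, a Lipschitz mapping $\Phi$ of $\bar B$ that is the identity on $\partial B$ has $\int_BJ_\Phi=|B|>0$. But it can be done off a family of much smaller holes, exactly as in the example: cut $\bar B$ into cells and reflect each cell across its boundary. In each new hole we meet the same task, and we iterate. The set $E$ is what remains of the nested holes.

Two features decide the design. First, the normalizations must be conformal, since otherwise the distortion would be multiplied at each level. So the holes must be round and the boundary values must be M\"obius. Squares do not tile a ball, and we use Voronoi cells instead; the reflection will pass from the boundary of the cell to a round sphere.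

Second, the size of the holes determines the dimension. The following count is heuristic and is made precise in Section~\ref{sec:iteration}. Cells of size $\eta$ in $\bar B$ number about $\eta^{-n}$. The reflection maps a sphere of radius about $\eta$ around the center of a cell to a sphere of radius about $\eta$. If we iterated at this point, the images of the holes would shrink by a factor $\eta$ at each level, and the mapping would have a limit at every point of $E$. So we must go on until the image sphere has radius about $1$. The inversion $u\mapsto\eta^2u/|u|^2$ achieves this at $|u|=\eta^2$, and $\eta^{-n}(\eta^2)^s=1$ gives $s=n/2$. The slow inversion $u\mapsto\eta\,(|u|/\eta)^{-1/K}u/|u|$ achieves it only at $|u|=\eta^{K+1}$, and $\eta^{-n}(\eta^{K+1})^s=1$ gives $s=n/(K+1)$.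

\section{Orientation-reversing pieces}\label{sec:pieces}

\subsection*{Gluing} A \emph{$K$-piece} is a pair $(C,G)$, where $C\subset\mathbb R^n$ is closed and $G$ is a locally Lipschitz mapping of an open neighborhood of $C$ into $\mathbb R^n$ with $|DG|^n\le-KJ_G$ almost everywhere on $C$. A $K'$-piece with $K'\le K$ is a $K$-piece, because $-J_G\ge0$ almost everywhere on $C$.

\begin{lemma}\label{lem:glue}
Let $U\subseteq\mathbb R^n$ be open and $F:U\to\mathbb R^n$. Let $(C_j,G_j)$ be countably many $K$-pieces such that the sets $C_j\subset U$ form a locally finite cover of $U$ and $F=G_j$ on $C_j$. Then $F$ is locally Lipschitz and $K$-antiquasiregular.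
\end{lemma}

\begin{proof}
Let $V\subset U$ be a compact ball. It meets only finitely many $C_j$, and each $C_j\cap V$ is compact, so there is $L$ such that
\[
\limsup_{z'\to z}\frac{|G_j(z')-G_j(z)|}{|z'-z|}\le L\qquad\text{for all }j\text{ and all }z\in C_j\cap V .
\]
Fix $u,v\in V$ and put $\gamma(t)=F(u+t(v-u))$ for $0\le t\le1$. Let $s_k\to t$, $s_k\ne t$. Every subsequence has a further subsequence along which all points $u+s_k(v-u)$ lie in one $C_j$. Since $C_j$ is closed, $u+t(v-u)\in C_j$ as well, and $F=G_j$ at all these points. Hence $\limsup_{s\to t}|\gamma(s)-\gamma(t)|/|s-t|\le L|u-v|$ for every $t$.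

Let $L'>L|u-v|$ and let $t^*$ be the supremum of those $t$ for which $|\gamma(s)-\gamma(0)|\le L's$ on $[0,t]$. For $s$ near $t^*$ we have $|\gamma(s)-\gamma(t^*)|\le L'|s-t^*|$. With $s<t^*$ this gives the bound at $t^*$, and with $s>t^*$ it gives the bound slightly beyond $t^*$, unless $t^*=1$. So $|F(v)-F(u)|\le L'$, and $F$ is $L$-Lipschitz on $V$.

By Rademacher's theorem and the Lebesgue density theorem, almost every $z\in C_j$ is a density point of $C_j$ at which $F$ and $G_j$ are differentiable. At such a point $DF(z)=DG_j(z)$: otherwise $F-G_j$ would have no zero near $z$ in some open cone with vertex $z$, although it vanishes on $C_j$. The distortion inequality passes from the $G_j$ to $F$.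
\end{proof}

\subsection*{Mappings that preserve rays} Write $z\ne0$ as $z=e^\tau\theta$ with $\tau\in\mathbb R$ and $\theta\in S^{n-1}$, and let $\nabla_\theta$ be the gradient along the sphere.

\begin{lemma}\label{lem:ray}
Let $\psi$ be locally Lipschitz on $\mathbb R\times S^{n-1}$ and $G(e^\tau\theta)=e^{\psi(\tau,\theta)}\theta$. Then $G$ is locally Lipschitz on $\mathbb R^n\setminus\{0\}$, and wherever $\psi$ is differentiable,
\[
J_G=e^{n(\psi-\tau)}\,\partial_\tau\psi,\qquad |DG|\le e^{\psi-\tau}\bigl(|\partial_\tau\psi|+|\nabla_\theta\psi|+1\bigr).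
\]
If $\nabla_\theta\psi=0$, then $|DG|=e^{\psi-\tau}\max\{|\partial_\tau\psi|,1\}$.
\end{lemma}

\begin{proof}
The first claim holds because $z\mapsto(\log|z|,z/|z|)$ is smooth. A curve through $e^\tau\theta$ with velocity $\alpha\theta+\xi$, where $\xi\perp\theta$, has $\tau'=e^{-\tau}\alpha$ and $\theta'=e^{-\tau}\xi$. Therefore
\[
DG(e^\tau\theta)(\alpha\theta+\xi)=e^{\psi-\tau}\bigl[(\alpha\,\partial_\tau\psi+\langle\nabla_\theta\psi,\xi\rangle)\,\theta+\xi\bigr].
\]
The bracket is block triangular with respect to $\mathbb R\theta\oplus\theta^\perp$, with diagonal blocks $\partial_\tau\psi$ and the identity. It is block diagonal if $\nabla_\theta\psi=0$, and for $|\alpha|,|\xi|\le1$ its length is at most $|\partial_\tau\psi|+|\nabla_\theta\psi|+1$.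
\end{proof}

\begin{example}\label{ex:radial}
For $\psi=c-\tau/K$ we get $G(u)=e^c|u|^{-1/K}u/|u|$, with $|DG|=e^{\psi-\tau}$ and $J_G=-e^{n(\psi-\tau)}/K$. So $|DG|^n=-KJ_G$. For $K=1$ and $c=0$ this is the inversion $\iota(u)=u/|u|^2$.
\end{example}

\subsection*{M\"obius transformations} Let $\hat{\mathbb R}^n=\mathbb R^n\cup\{\infty\}$. A M\"obius transformation is a finite composition of reflections in hyperplanes and inversions in spheres; the similarities $v\mapsto c+sv$ with $s>0$ are examples. We use the following standard facts. A M\"obius transformation $M$ is a homeomorphism of $\hat{\mathbb R}^n$. On $\mathbb R^n\setminus\{M^{-1}(\infty)\}$ it is smooth, $DM$ is a positive multiple of an orthogonal matrix, and the sign of $J_M$ is constant; $M$ \emph{preserves} or \emph{reverses orientation} according to this sign, and the signs multiply under composition. An \emph{open ball of $\hat{\mathbb R}^n$} is an open Euclidean ball, an open half-space, or the complement in $\hat{\mathbb R}^n$ of a closed Euclidean ball; a \emph{closed ball of $\hat{\mathbb R}^n$} is the closure of an open one. The complement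 of an open ball is a closed ball, M\"obius transformations map balls to balls, and a ball whose closure does not contain $\infty$ is Euclidean.

M\"obius transformations cost no distortion. Let $(C,G)$ be a $K$-piece with $C$ compact, $S$ a similarity $v\mapsto c+sv$, and $M$ an orientation-preserving M\"obius transformation with $M^{-1}(\infty)\notin G(C)$. Then $(S(C),M\circ G\circ S^{-1})$ is a $K$-piece: by the chain rule, the two sides of $|DG|^n\le-KJ_G$ are multiplied by the same positive factor.

\section{Reflecting a cell across its boundary}\label{sec:cell}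

We need cells of arbitrarily small size $\eta$ whose reflections have distortion independent of $\eta$. The distortion of a reflection along rays is governed by how fast the distance from the center to the boundary varies with the direction. For a convex cell this is controlled by the ratio of an outer to an inner radius, and Voronoi cells of a maximal separated set keep this ratio at most $3$.

\begin{lemma}\label{lem:cell}
Let $0<\eta\le1/8$. There are a finite set $X\subset B$ with $2\le\#X\le(2/\eta)^n$, compact convex sets $T_x$, $x\in X$, with union $\bar B$, and locally Lipschitz mappings $h_x:\mathbb R^n\setminus\{x\}\to\mathbb R^n$ such that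
\begin{enumerate}
\item[(i)] $\bar B(x,\eta/2)\subset T_x\subset\bar B(x,3\eta/2)$;
\item[(ii)] $T_x\cap T_{x'}\subset\partial T_x\cap\partial T_{x'}$ for $x\ne x'$, and $T_x\cap\partial B\subset\partial T_x$;
\item[(iii)] $h_x$ is the identity on $\partial T_x$, and $h_x(x+u)=x+12u$ for $|u|=\eta/4$;
\item[(iv)] $h_x$ maps $T_x\setminus B(x,\eta/4)$ onto $\bar B(x,3\eta)\setminus\operatorname{int}T_x$;
\item[(v)] $(T_x\setminus B(x,\eta/4),h_x)$ is a $K_0$-piece.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The cells.} Let $X$ be a maximal subset of $\bar B(0,1-\eta/2)$ whose points have mutual distances at least $\eta$. The balls $B(x,\eta/2)$ are disjoint and lie in $B$, so $\#X\,(\eta/2)^n\le1$. Put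
\[
T_x=\{y\in\bar B:\ |y-x|\le|y-x'|\text{ for all }x'\in X\}.
\]
This is the intersection of $\bar B$ with finitely many closed half-spaces, hence compact and convex, and the $T_x$ cover $\bar B$. If $|y-x|\le\eta/2$, then $y\in\bar B$ and $|y-x'|\ge\eta/2$ for $x'\ne x$, so $y\in T_x$. Every $y\in\bar B$ is within $\eta/2$ of a point of $\bar B(0,1-\eta/2)$, which by maximality is within $\eta$ of $X$; so the point of $X$ nearest to $y$ is within $3\eta/2$. This proves (i). A single cell has diameter at most $3\eta<2$, so $\#X\ge2$. A point of $T_x\cap T_{x'}$ lies on the hyperplane bisecting $x$ and $x'$, and arbitrarily close to it there are points strictly nearer to $x'$ than to $x$, and points strictly nearer to $x$ than to $x'$; so it is interior to neither cell. A point of $\partial B$ is not interior to $T_x\subset\bar B$. This proves (ii).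

\emph{The radial function.} Fix $x$, translate so that $x=0$, and write $T=T_x$. The gauge $\mu(z)=\inf\{t>0:z\in tT\}$ of the convex set $T$ is positively homogeneous and subadditive, and (i) gives $2|z|/(3\eta)\le\mu(z)\le2|z|/\eta$. Subadditivity gives $\mu(z)-\mu(z')\le\mu(z-z')\le2|z-z'|/\eta$, so $\mu$ is $(2/\eta)$-Lipschitz. This is where convexity is used. For $|\theta|=1$ let $R(\theta)=1/\mu(\theta)\in[\eta/2,3\eta/2]$. Then $T=\{\rho\theta:0\le\rho\le R(\theta)\}$, $\operatorname{int}T=\{\rho\theta:0\le\rho<R(\theta)\}$, and almost everywhere on the sphere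
\begin{equation}\label{eq:logR}
|\nabla_\theta\log R|=\frac{|\nabla_\theta\mu|}\mu\le\frac{2/\eta}{2/(3\eta)}=3 .
\end{equation}

\emph{The mapping.} On the ray through $\theta$ we want to send the radii $[\eta/4,R]$ onto $[R,3\eta]$, reversing the order, and we do so by an affine map of the logarithm of the radius. The logarithmic lengths of the two intervals are
\[
\ell=\log\frac{4R}\eta\in[\log2,\log6]\qquad\text{and}\qquad\log\frac{3\eta}R=\log12-\ell\in[\log2,\log6].
\]
The radii $\eta/4$ and $3\eta$ are chosen so that both lengths are bounded away from $0$. Put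
\[
\kappa=\frac{\log12-\ell}\ell,\qquad\psi(\tau,\theta)=\log R+\kappa\,(\log R-\tau),\qquad h(e^\tau\theta)=e^{\psi(\tau,\theta)}\theta .
\]
The functions $\log R$ and $\kappa$ are Lipschitz on the sphere, so $h$ is locally Lipschitz on $\mathbb R^n\setminus\{0\}$ by Lemma~\ref{lem:ray}. At $\tau=\log R$ we have $\psi=\log R$. At $\tau=\log(\eta/4)$ we have $\psi=\log R+\kappa\ell=\log(3\eta)$, that is, $h(u)=3\eta\,u/|u|=12u$. Since $\psi$ is continuous and decreasing in $\tau$, (iii) and (iv) follow.

\emph{Distortion.} We have $\partial_\tau\psi=-\kappa$ and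
\[
0.38<\frac{\log2}{\log6}\le\kappa\le\frac{\log6}{\log2}<2.6 .
\]
Next, $\nabla_\theta\psi=(1+\kappa)\nabla_\theta\log R+(\log R-\tau)\nabla_\theta\kappa$. Here $1+\kappa=(\log12)/\ell$, and $\nabla_\theta\ell=\nabla_\theta\log R$ gives $|\nabla_\theta\kappa|=(\log12)\,\ell^{-2}|\nabla_\theta\log R|$. On $T\setminus B(0,\eta/4)$ we have $0\le\log R-\tau\le\ell$, so by \eqref{eq:logR}
\[
|\nabla_\theta\psi|\le\frac{3\log12}\ell+\frac{3\log12}\ell\le\frac{6\log12}{\log2}<22 .
\]
By Lemma~\ref{lem:ray}, $|Dh|\le26\,e^{\psi-\tau}$ and $-J_h=\kappa e^{n(\psi-\tau)}\ge0.38\,e^{n(\psi-\tau)}$ almost everywhere on this set. Since $1/0.38<3$, this gives $|Dh|^n\le-3\cdot26^nJ_h$.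
\end{proof}

The value of $K_0$ is not optimized. What matters is that it does not depend on $\eta$.

\section{Filling a ball}\label{sec:fill}

We now carry out one full step: the identity of $\partial B$ is extended into $B$ off small round holes, and on the boundary of each hole the extension is again M\"obius. The target cannot be $B$ itself, because a cell that touches $\partial B$ is reflected partly outside $\bar B$. So we fix a slightly larger ball $D$ as the new target.

\begin{proposition}\label{prop:fill}
Let $K\ge K_0$. Let $D$ be an open Euclidean ball and $d>0$ a number with $\bar B(x,d)\subset D$ for all $x\in\bar B$. Let $0<\eta\le1/8$ with $3\eta<d$, and put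
\[
\sigma=\frac\eta4\Bigl(\frac{3\eta}d\Bigr)^K<\frac\eta4 .
\]
There are a finite set $X$ with $2\le\#X\le(2/\eta)^n$, pairwise disjoint balls $b_x=\bar B(c_x,s_x)\subset B$ with $s_x<\sigma$, orientation-preserving M\"obius transformations $N_x$, $x\in X$, and a mapping $\Phi$ defined on $A=\bar B\setminus\bigcup_x\operatorname{int}b_x$ such that
\begin{enumerate}
\item[(a)] $\Phi$ is the identity on $\partial B$;
\item[(b)] $N_x(B)=D$, and $\Phi(c_x+s_xv)=N_x(v)$ for $|v|=1$;
\item[(c)] $A$ is the union of finitely many compact sets $C$, each carrying a $K$-piece $(C,G)$ with $\Phi=G$ on $C$;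
\item[(d)] $\Phi(A)=\overline D$.
\end{enumerate}
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (-2,-1.4)--(1.5,-1.8)--(2.2,0.6)--(0.2,2.0)--(-1.9,1.2)--cycle;
\draw (0,0) circle (1.05);
\draw (0,0) circle (0.55);
\filldraw[fill=gray!40] (-0.08,-0.04) circle (0.25);
\node at (1.55,0) {\small 1};
\node at (0.8,0) {\small 2};
\node at (0.36,0) {\small 3};
\node at (-1.35,-1.1) {\small $T_x$};
\draw[->] (2.9,0)--(4.1,0) node[midway,above] {\small $\Phi$};
\begin{scope}[shift={(6.6,0)}]
\filldraw[thick,fill=gray!40,scale=0.22] (-2,-1.4)--(1.5,-1.8)--(2.2,0.6)--(0.2,2.0)--(-1.9,1.2)--cycle;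
\draw (0,0) circle (0.95);
\draw (0,0) circle (1.45);
\draw (0.35,0.2) circle (2.2);
\node at (0.72,0) {\small 1};
\node at (1.2,0) {\small 2};
\node at (1.95,0) {\small 3};
\node at (2.4,1.9) {\small $D$};
\end{scope}
\end{tikzpicture}
\caption{The mapping $\Phi$ on one cell $T_x$ (not to scale; the cell on the right is the same cell, drawn smaller). Left: the spheres of radii $\eta/4$ and $\sigma$ about $x$ and the hole $b_x$ (gray) cut the cell into three layers. Right: layer 1 is reflected across $\partial T_x$ out to radius $3\eta$, layer 2 is inverted slowly out to radius $d$, and layer 3 is inverted conformally out to $\partial D$. Only the interior of $T_x$ (gray) is not covered.}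
\label{fig:cell}
\end{figure}

\begin{proof}
Let $X$, $T_x$, $h_x$ be as in Lemma~\ref{lem:cell}. Each cell is cut into three layers; see Figure~\ref{fig:cell}. The first is reflected by $h_x$. The second is mapped by the slow inversion of Example~\ref{ex:radial}, and $\sigma$ is the radius at which its image reaches the sphere $\partial B(x,d)$. We do not follow the slow inversion all the way to $\partial D$, because $D$ is in general not centered at $x$ and the preimage of $\partial D$ need not be round. The last stretch, from $\partial B(x,d)$ to $\partial D$, is made by a true inversion.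

\emph{The holes.} Let
\[
I_x(x+u)=x+d\sigma\,\frac u{|u|^2},\qquad b_x=I_x^{-1}\bigl(\hat{\mathbb R}^n\setminus D\bigr).
\]
The mapping $I_x$ is $\iota$ composed with similarities, so it is an orientation-reversing M\"obius transformation, and $b_x$ is a closed ball of $\hat{\mathbb R}^n$. Since $I_x$ maps $\hat{\mathbb R}^n\setminus B(x,\sigma)$ onto $\bar B(x,d)\subset D$, we have $b_x\subset B(x,\sigma)$. So $b_x=\bar B(c_x,s_x)$ is Euclidean and $s_x<\sigma$. Since $\infty\notin\overline D$ and $I_x(x)=\infty$, the point $x$ is interior to $b_x$. The balls $b_x$ lie in the disjoint sets $\operatorname{int}T_x\subset B$.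

\emph{The mapping.} Let
\[
C^1_x=T_x\setminus B(x,\eta/4),\qquad C^2_x=\bar B(x,\eta/4)\setminus B(x,\sigma),\qquad C^3_x=\bar B(x,\sigma)\setminus\operatorname{int}b_x .
\]
These compact sets do not contain $x$, and together they cover $A$. Define
\[
\Phi(x+u)=\begin{cases}
h_x(x+u) & \text{on }C^1_x,\\[2pt]
x+3\eta\Bigl(\dfrac{4|u|}\eta\Bigr)^{-1/K}\dfrac u{|u|} & \text{on }C^2_x,\\[8pt]
I_x(x+u) & \text{on }C^3_x.
\end{cases}
\]
For $|u|=\eta/4$ the first two lines give $x+12u$. For $|u|=\sigma$ the last two give $x+d\,u/|u|$, because $(4\sigma/\eta)^{-1/K}=d/(3\eta)$. The sets $C^1_x$ and $C^3_x$ are disjoint. A point common to two cells, or a point of $\partial B$, lies on the boundary of each cell that contains it, by Lemma~\ref{lem:cell}(ii); it belongs to first layers only, since $\bar B(x,\eta/4)\subset\operatorname{int}T_x$, and it is fixed by Lemma~\ref{lem:cell}(iii). So $\Phi$ is well defined and (a) holds. The three formulas are locally Lipschitz in $\mathbb R^n\setminus\{x\}$ and give a $K_0$-piece, a $K$-piece and a $1$-piece, by Lemma~\ref{lem:cell}(v) and Example~\ref{ex:radial}. This is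 (c), and it is the only place where $K\ge K_0$ is needed.

\emph{The image.} By Lemma~\ref{lem:cell}(iv), $\Phi(C^1_x)=\bar B(x,3\eta)\setminus\operatorname{int}T_x$. The second formula is monotone along rays, so $\Phi(C^2_x)=\bar B(x,d)\setminus B(x,3\eta)$. Finally $I_x$ maps $\bar B(x,\sigma)$ onto $\hat{\mathbb R}^n\setminus B(x,d)$ and $\operatorname{int}b_x$ onto $\hat{\mathbb R}^n\setminus\overline D$, so $\Phi(C^3_x)=\overline D\setminus B(x,d)$. Since $T_x\subset B(x,3\eta)\subset\bar B(x,d)\subset D$, the union of the three images is $\overline D\setminus\operatorname{int}T_x$. There are at least two cells and their interiors are disjoint, so (d) holds.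

\emph{The boundary values.} Let $N_x(v)=I_x(c_x+s_x\iota(v))$. It preserves orientation, as $I_x$ and $\iota$ both reverse it. The mapping $v\mapsto c_x+s_x\iota(v)$ takes $B$ onto $\hat{\mathbb R}^n\setminus b_x$, and $I_x$ takes this set onto $D$. For $|v|=1$ we have $\iota(v)=v$ and $c_x+s_xv\in C^3_x$, so $N_x(v)=I_x(c_x+s_xv)=\Phi(c_x+s_xv)$. This is (b).
\end{proof}

\section{The iteration: proof of Theorem~\ref{thm:main}}\label{sec:iteration}

Fix $K\ge K_0$ and put $s_j=\frac n{K+1}+\frac1{j+1}$ for $j\ge0$. We construct radii $1=r_0<r_1<r_2<\dots<2$ and, for each level $j\ge0$, a finite index set $\mathcal L_j$, pairwise disjoint balls $B_w=\bar B(x_w,\rho_w)$ with $\rho_w\le32^{-j}$, and orientation-preserving M\"obius transformations $M_w$ with $M_w(B)=B(0,r_j)$, for $w\in\mathcal L_j$. At level $j$ a mapping $F$ is defined on $\mathbb R^n\setminus\bigcup_{w\in\mathcal L_j}\operatorname{int}B_w$, this set is covered by finitely many $K$-pieces that agree with $F$, and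
\begin{equation}\label{eq:star}
F(x_w+\rho_wv)=M_w(v)\qquad\text{for }w\in\mathcal L_j,\ |v|=1 .
\end{equation}
The target balls grow, as Proposition~\ref{prop:fill} requires, and the bound $r_j<2$ keeps $F$ bounded.

\subsection*{Level $0$} There is one ball, $\bar B$, with center $0$, radius $1$ and M\"obius transformation the identity. On $\{|y|\ge1\}$ let $F=\iota$. This is a $1$-piece with values in $\bar B$, and \eqref{eq:star} holds.

\subsection*{From level $j$ to level $j+1$} The parameters are chosen in the order $r_{j+1}$, $d_j$, $\eta_j$.

For $w\in\mathcal L_j$ we have $M_w(\bar B)=\bar B(0,r_j)$ and $\infty\notin\bar B$, so $|M_w(\infty)|>r_j$, with $|\infty|=\infty$. As $\mathcal L_j$ is finite, there is $r_{j+1}\in(r_j,2)$ with $r_{j+1}<|M_w(\infty)|$ for all $w\in\mathcal L_j$. Let $D_w=M_w^{-1}(B(0,r_{j+1}))$. It is an open ball of $\hat{\mathbb R}^n$, it contains $\bar B$, and its closure $M_w^{-1}(\bar B(0,r_{j+1}))$ does not contain $\infty$. So $D_w$ is Euclidean. Put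
\[
d_j=\tfrac12\min_{w\in\mathcal L_j}\operatorname{dist}(\bar B,\partial D_w)>0 ,
\]
so that $\bar B(x,d_j)\subset D_w$ for all $x\in\bar B$ and $w\in\mathcal L_j$. Since $(K+1)s_j-n=\frac{K+1}{j+1}>0$, we can choose $\eta_j\le1/8$ with $3\eta_j<d_j$ and
\begin{equation}\label{eq:eta}
\#\mathcal L_j\cdot2^n\Bigl(\frac3{d_j}\Bigr)^{Ks_j}\eta_j^{(K+1)s_j-n}\le2^{-j}.
\end{equation}
We have no lower bound for $d_j$. The excess $1/(j+1)$ in $s_j$ lets a small $\eta_j$ absorb both $d_j$ and $\#\mathcal L_j$.

For each $w\in\mathcal L_j$ apply Proposition~\ref{prop:fill} with $D=D_w$, $d=d_j$, $\eta=\eta_j$. It gives $\sigma=\sigma_j<1/32$ and objects $X,b_x,c_x,s_x,N_x,A,\Phi$; we suppress their dependence on $w$. Let $S_w(z)=x_w+\rho_wz$ and set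
\[
F=M_w\circ\Phi\circ S_w^{-1}\quad\text{on }S_w(A).
\]
By (a) and \eqref{eq:star} this agrees on $\partial B_w$ with the mapping already defined. By (d), $\Phi$ takes values in $\overline{D_w}$, and $M_w(\overline{D_w})=\bar B(0,r_{j+1})$; in particular $M_w^{-1}(\infty)\notin\Phi(A)$. So by (c) and the last paragraph of Section~\ref{sec:pieces}, $S_w(A)$ is covered by finitely many $K$-pieces that agree with $F$, and by (d)
\begin{equation}\label{eq:onto}
F(S_w(A))=\bar B(0,r_{j+1}).
\end{equation}

The \emph{children} of $B_w$ are the balls $B_{wx}=S_w(b_x)\subset\operatorname{int}B_w$, with centers $x_{wx}=S_w(c_x)$ and radii $\rho_{wx}=\rho_ws_x<\rho_w\sigma_j\le32^{-j-1}$. Let $\mathcal L_{j+1}$ be the set of all pairs $wx$, and $M_{wx}=M_w\circ N_x$. By (b), $M_{wx}(B)=M_w(D_w)=B(0,r_{j+1})$, and for $|v|=1$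
\[
F(x_{wx}+\rho_{wx}v)=M_w(\Phi(c_x+s_xv))=M_{wx}(v).
\]
So \eqref{eq:star} holds at level $j+1$, and the induction is complete. A ball of level $j+1$ has diameter less than $2\sigma_j\le(3/d_j)^K\eta_j^{K+1}$, and there are at most $\#\mathcal L_j\,(2/\eta_j)^n$ of them. Hence \eqref{eq:eta} gives
\begin{equation}\label{eq:sum}
\sum_{v\in\mathcal L_{j+1}}(\operatorname{diam}B_v)^{s_j}\le2^{-j}.
\end{equation}

\subsection*{The set $E$} Let $E_j=\bigcup_{w\in\mathcal L_j}B_w$ and $E=\bigcap_jE_j$. The $E_j$ are compact, and $E_{j+1}\subset\operatorname{int}E_j$. Every ball $B_w$ contains a nested sequence of descendants and therefore a point of $E$; in particular $E$ is nonempty and compact. A connected subset of $E$ lies in a single ball of level $j$, since these finitely many balls are closed and disjoint, so its diameter is at most $2\cdot32^{-j}$ for every $j$. Thus $E$ is totally disconnected. If $a\in E$ lies in $B_w$ with $w\in\mathcal L_j$, then $B_w$ has a child that does not contain $a$, and this child contains a point of $E$ within $2\cdot32^{-j}$ of $a$. Thus $E$ is perfect. If $s>n/(K+1)$, then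 $s_j\le s$ for large $j$, and since the balls of level $j+1$ have diameter less than $1$, \eqref{eq:sum} holds with $s$ in place of $s_j$. So $\mathcal H^s(E)=0$, and $\dim_HE\le n/(K+1)$.

\subsection*{$F$ is $K$-antiquasiregular in $\mathbb R^n\setminus E$} The pieces constructed up to level $j$ cover $\mathbb R^n\setminus\operatorname{int}E_j$. This set misses $E$, because $E\subset E_{j+1}\subset\operatorname{int}E_j$. So all pieces lie in $\mathbb R^n\setminus E$. If $y\notin E$, then $y\notin E_j$ for some $j$; the open set $\mathbb R^n\setminus E_j$ contains $y$, is covered by the finitely many pieces constructed up to level $j$, and misses all later pieces, which lie in $E_j$. The pieces thus form a locally finite cover of $\mathbb R^n\setminus E$, and Lemma~\ref{lem:glue} applies.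

\subsection*{The image near a point of $E$} Let $r_\infty=\lim_jr_j\in(1,2]$. Every value of $F$ lies in some $\bar B(0,r_j)\subset B(0,r_\infty)$. Let $a\in E$ and let $U$ be a neighborhood of $a$. For all large $j$, the ball $B_w$ of level $j$ that contains $a$ lies in $U$. Then $S_w(A)\subset U\setminus E$, and \eqref{eq:onto} gives $F(U\setminus E)\supset\bar B(0,r_{j+1})$. Letting $j\to\infty$ we get $F(U\setminus E)=B(0,r_\infty)$.

Let $\varrho$ be a reflection in a hyperplane through $0$ and $f=r_\infty^{-1}\varrho\circ F$. Then $f:\mathbb R^n\setminus E\to B$ is $K$-quasiregular and $f(U\setminus E)=B$. If $f$ extended continuously to $a$, the diameter of $f(U\setminus E)$ would tend to $0$ as $U$ shrinks to $a$, but it is always $2$. If some $y\in B$ had only finitely many preimages in $U\setminus E$, then $U$ with these points removed would be a neighborhood $U'$ of $a$ with $y\notin f(U'\setminus E)$. This proves Theorem~\ref{thm:main}.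

\section{A Caccioppoli inequality below the exponent $n$}\label{sec:cacc}

From now on $C,C_1,C_2,\dots$ denote positive constants that depend only on $n$.

To extend a bounded $f$ across $E$ we want to bound $Df$ near $E$ by $\|f\|_\infty$, using cut-off functions that vanish near $E$. The tool is a Caccioppoli inequality, which bounds $\|\varphi Df\|_p$ by $\|f\,\nabla\varphi\|_p$. For $p=n$ it follows from $\int J_{\varphi f}=0$, as the proof below shows when $\varepsilon=0$. But $p=n$ is not enough. A function that vanishes on balls of radii $\tau_i$ and equals $1$ off the doubled balls has $\int|\nabla\chi|^p\le C\sum_i\tau_i^{n-p}$. For $p=n$ this counts the balls. For $p=n-\varepsilon$ it is the sum in the definition of $\mathcal H^\varepsilon(E)=0$, which we can make small. So we need the inequality for $p<n$. We need it for mappings known only to be in $W^{1,p}_{\mathrm{loc}}$, since this is all we will first know across $E$, and then the Jacobian need not be integrable. The method is Lewis' truncation argument; cf.\ Faraco and Zhong \cite{FZ}.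

\begin{lemma}\label{lem:cacc}
There are $c_1\in(0,\frac12]$ and $C$, depending only on $n$, with the following property. Let $\Omega\subseteq\mathbb R^n$ be open, $0\le\varepsilon\le c_1/K$ and $p=n-\varepsilon$. Let $f\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^n)$ satisfy $|Df|^n\le KJ_f$ almost everywhere, and let $\varphi\ge0$ be Lipschitz with compact support in $\Omega$. Then
\[
\int|\varphi Df|^p\le(CK)^p\int|f|^p|\nabla\varphi|^p .
\]
\end{lemma}

We recall the standard facts used in the proof. The Hardy--Littlewood maximal function of $H\in L^1_{\mathrm{loc}}(\mathbb R^n)$ is $\mathcal MH(x)=\sup_{r>0}|B(x,r)|^{-1}\int_{B(x,r)}|H|$.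
\begin{enumerate}
\item[(F1)] $|H|\le\mathcal MH$ almost everywhere, and $\int(\mathcal MH)^p\le C\int|H|^p$ with one constant $C$ for all $p\in[\frac32,n]$.
\item[(F2)] If $w\in W^{1,1}_{\mathrm{loc}}(\mathbb R^n)$, there is a null set $Z$ such that $|w(x)-w(y)|\le C|x-y|\bigl(\mathcal M|\nabla w|(x)+\mathcal M|\nabla w|(y)\bigr)$ for $x,y\notin Z$.
\item[(F3)] An $L$-Lipschitz function $w$ on a nonempty set $Y\subseteq\mathbb R^n$ has the $L$-Lipschitz extension $x\mapsto\inf_{y\in Y}(w(y)+L|x-y|)$.
\item[(F4)] If $w\in W^{1,1}_{\mathrm{loc}}$, then $\nabla w=0$ almost everywhere on $\{w=0\}$.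
\end{enumerate}
We also need the vanishing of the integral of a Jacobian in two forms.

\begin{lemma}\label{lem:null}
If $u\in W^{1,n}(\mathbb R^n;\mathbb R^n)$ has compact support, then $\int J_u=0$. If $v$ is Lipschitz on $\mathbb R^n$ and $u_2,\dots,u_n\in W^{1,n-1}(\mathbb R^n)$ have compact support, then $\int\det(\nabla v,\nabla u_2,\dots,\nabla u_n)=0$.
\end{lemma}

\begin{proof}
If all functions are smooth, the integrand in the second claim is the coefficient of $d(v\,du_2\wedge\dots\wedge du_n)$, the form $v\,du_2\wedge\dots\wedge du_n$ has compact support, and Stokes' theorem applies. In general we mollify, and denote mollifications by the superscript $\delta$. For the first claim, $Du^\delta\to Du$ in $L^n$, so $J_{u^\delta}\to J_u$ in $L^1$ by H\"older's inequality. For the second, expand the determinant along the first row as $\langle\nabla v,m\rangle$, where $m$ is the vector of signed $(n-1)$-minors of $(\nabla u_2,\dots,\nabla u_n)$, and let $m_\delta$ be the same vector for the $u_i^\delta$. Since $\nabla u_i^\delta\to\nabla u_i$ in $L^{n-1}$, we have $m_\delta\to m$ in $L^1$. Also $|\nabla v^\delta|\le L$,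 the Lipschitz constant of $v$, and $\nabla v^\delta\to\nabla v$ almost everywhere. So
\[
\int|\langle\nabla v^\delta,m_\delta\rangle-\langle\nabla v,m\rangle|\le L\|m_\delta-m\|_1+\int|\nabla v^\delta-\nabla v|\,|m|\to0
\]
by dominated convergence.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:cacc}]
Until the last line we use only $0\le\varepsilon\le\frac12$, so that $\frac32\le p\le n$ and $p\ge n-1$. Let
\[
u=\varphi f,\qquad H=|\varphi Df|+|f||\nabla\varphi|,\qquad g=\mathcal MH,
\]
with $u$ and $H$ extended by zero. Then $u\in W^{1,p}(\mathbb R^n;\mathbb R^n)$ and $H\in L^p$ have compact support, and $Du=\varphi Df+f\otimes\nabla\varphi$, where $(a\otimes b)\xi=\langle b,\xi\rangle a$. So $|Du|\le H\le g$ almost everywhere. If $H=0$ almost everywhere there is nothing to prove. Otherwise $g>0$ everywhere, and $g<\infty$ almost everywhere by (F1).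

The weight $g^{-\varepsilon}$ makes the Jacobian integrable: $|J_u|g^{-\varepsilon}\le H^ng^{-\varepsilon}\le H^p$. The weighted integral need not vanish, but it has an upper bound of order $\varepsilon$.

\emph{Step 1: $\int J_u\,g^{-\varepsilon}\le C_1\varepsilon\int H^p$.} For $\varepsilon=0$ this is the first part of Lemma~\ref{lem:null}. Let $\varepsilon>0$ and $t>0$. Since $|\nabla u_1|\le H$, we have $\mathcal M|\nabla u_1|\le g$, and by (F2) the first component $u_1$ is $Ct$-Lipschitz on $\{g\le t\}\setminus Z$. Let $v$ be a $Ct$-Lipschitz extension to $\mathbb R^n$, by (F3), or $v=0$ if the set is empty. By (F4), $\nabla v=\nabla u_1$ almost everywhere on $\{g\le t\}$. Lemma~\ref{lem:null} applies since $p\ge n-1$, and a determinant is at most the product of the lengths of its rows, so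
\[
\int_{\{g\le t\}}J_u=-\int_{\{g>t\}}\det(\nabla v,\nabla u_2,\dots,\nabla u_n)\le Ct\int_{\{g>t\}}H^{n-1}.
\]
Multiply by $t^{-1-\varepsilon}$ and integrate over $t\in(0,\infty)$. We have $\int_g^\infty t^{-1-\varepsilon}\,dt=g^{-\varepsilon}/\varepsilon$ and $\int_0^gt^{-\varepsilon}\,dt=g^{1-\varepsilon}/(1-\varepsilon)\le2g^{1-\varepsilon}$. Fubini's theorem applies on the left because $|J_u|g^{-\varepsilon}$ is integrable, and on the right because the integrand is nonnegative. With (F1),
\[
\frac1\varepsilon\int J_u\,g^{-\varepsilon}\le2C\int H^{n-1}g^{1-\varepsilon}\le2C\int g^p\le C_1\int H^p .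
\]

\emph{Step 2: the distortion inequality.} Put
\[
P=\int|\varphi Df|^p,\qquad Q=\int|f|^p|\nabla\varphi|^p,\qquad W=\int|\varphi Df|^ng^{-\varepsilon}.
\]
Both $P$ and $Q$ are finite, $W\le P$, and $\int H^p\le2^{n-1}(P+Q)$. For a matrix $L$ we have $\det(L+a\otimes b)=\det L+\langle b,(\operatorname{adj}L)a\rangle$, and $|\operatorname{adj}L|\le|L|^{n-1}$ because the singular values of $\operatorname{adj}L$ are products of $n-1$ singular values of $L$. Since $\varphi\ge0$,
\[
|\varphi Df|^n\le K\varphi^nJ_f=K\det(\varphi Df)\le KJ_u+K|\varphi Df|^{n-1}|f||\nabla\varphi| .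
\]
Multiply by $g^{-\varepsilon}$ and integrate. Step~1, the bound $|\varphi Df|^{n-1}g^{-\varepsilon}\le|\varphi Df|^{p-1}$ and H\"older's inequality give
\begin{equation}\label{eq:W}
W\le2^{n-1}C_1K\varepsilon\,(P+Q)+KP^{1-1/p}Q^{1/p}.
\end{equation}

\emph{Step 3: removing the weight.} If $P\le Q$, the lemma holds with any $C\ge1$. Let $P>Q$. For $\varepsilon>0$, H\"older's inequality with exponents $n/p$ and $n/\varepsilon$ and (F1) give
\[
P=\int\bigl(|\varphi Df|^ng^{-\varepsilon}\bigr)^{p/n}g^{\varepsilon p/n}\le W^{p/n}\Bigl(\int g^p\Bigr)^{\varepsilon/n}\le W^{p/n}(C_3P)^{\varepsilon/n},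
\]
where we may take $C_3\ge1$. As $1-\varepsilon/n=p/n$, this yields $P\le C_3^{\varepsilon/p}W\le C_3W$. For $\varepsilon=0$ we have $P=W$. With \eqref{eq:W} and $P+Q\le2P$,
\[
P\le C_2K\varepsilon P+C_2KP^{1-1/p}Q^{1/p},\qquad C_2=C_3\max\{2^nC_1,1\}.
\]
Let $c_1=\min\{\frac12,\frac1{2C_2}\}$. If $\varepsilon\le c_1/K$, the first term on the right is at most $P/2$. Since $0<P<\infty$, it follows that $P^{1/p}\le2C_2KQ^{1/p}$.
\end{proof}

The restriction $\varepsilon\le c_1/K$ enters only in this last absorption: the error of order $\varepsilon$ from Step~1 is multiplied by the factor $K$ from the distortion inequality.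

\section{Removability: proof of Theorem~\ref{thm:removable}}\label{sec:removable}

The proof has three steps: $f$ is in $W^{1,p}_{\mathrm{loc}}$ across $E$ for some $p<n$; the exponent improves from $p$ to $n$; and $f$ has a continuous representative. We treat the improvement first. Write $(G)_V=|V|^{-1}\int_VG$ for the mean over a ball $V$, and let $B_r,B_{2r}$ be concentric balls. We use two more standard results.
\begin{enumerate}
\item[(F5)] (Sobolev--Poincar\'e inequality for the exponent $n/2\ge1$, whose Sobolev conjugate is $n$.) If $f\in W^{1,n/2}(B_{2r};\mathbb R^n)$, then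
\[
\bigl(|f-(f)_{B_{2r}}|^n\bigr)_{B_{2r}}^{1/n}\le Cr\bigl(|Df|^{n/2}\bigr)_{B_{2r}}^{2/n}.
\]
\item[(F6)] (Gehring's lemma \cite{Gehring}; local form in \cite[Ch.~V, Prop.~1.1]{Giaquinta}.) Let $t>1$, let $0\le G\in L^t_{\mathrm{loc}}(\Omega)$, and suppose there is $b$ with $(G^t)_{B_r}^{1/t}\le b\,(G)_{B_{2r}}$ whenever $\overline{B_{2r}}\subset\Omega$. Then $G\in L^{t+\delta}_{\mathrm{loc}}(\Omega)$ for some $\delta>0$.
\end{enumerate}

\begin{proposition}\label{prop:improve}
Let $p=n-c_1/K$ and let $f\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^n)$ satisfy $|Df|^n\le KJ_f$ almost everywhere. Then $f\in W^{1,n}_{\mathrm{loc}}(\Omega;\mathbb R^n)$.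
\end{proposition}

\begin{proof}
Note that $n/2\le n-1<p$. By (F5), $f\in L^n_{\mathrm{loc}}(\Omega)$, so for $q\in[p,n]$ we have $f\in W^{1,q}_{\mathrm{loc}}$ if and only if $|Df|\in L^q_{\mathrm{loc}}$. Let $\mathcal Q$ be the set of $q\in[p,n]$ with this property; it is an interval that contains $p$. Gehring's lemma gains only an unspecified $\delta$, so a plain iteration might stall below $n$. We show instead that $\mathcal Q$ is closed and open in $[p,n]$, and for closedness we need a reverse H\"older inequality that is uniform in $q$.

Let $q\in\mathcal Q$ and $\overline{B_{2r}}\subset\Omega$. Let $\varphi$ be $(1/r)$-Lipschitz with values in $[0,1]$, equal to $1$ on $B_r$ and to $0$ off $B_{2r}$. Since $0\le n-q\le c_1/K$, Lemma~\ref{lem:cacc} applies with exponent $q$ to $f-(f)_{B_{2r}}$, which has the same differential as $f$. Divide by $|B_r|=2^{-n}|B_{2r}|$ and use H\"older's inequality ($q\le n$) and (F5):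
\begin{equation}\label{eq:RH}
\bigl(|Df|^q\bigr)_{B_r}^{1/q}\le\frac{2^{n/q}CK}r\bigl(|f-(f)_{B_{2r}}|^n\bigr)_{B_{2r}}^{1/n}\le C_4K\bigl(|Df|^{n/2}\bigr)_{B_{2r}}^{2/n}.
\end{equation}
The right side is finite and does not depend on $q$.

Let $q^*=\sup\mathcal Q$. If $q^*>p$, let $q\uparrow q^*$ in \eqref{eq:RH}; Fatou's lemma gives $\int_{B_r}|Df|^{q^*}<\infty$. So $q^*\in\mathcal Q$ in all cases. If $q^*<n$, then \eqref{eq:RH} for $q=q^*$, raised to the power $n/2$, is the hypothesis of (F6) for $G=|Df|^{n/2}$ and $t=2q^*/n>1$. Then $\mathcal Q$ contains an exponent larger than $q^*$, a contradiction. Hence $n=q^*\in\mathcal Q$.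
\end{proof}

\begin{remark}
The proposition fails for $1\le p<n-\frac n{K+1}$, so a restriction of the form $n-p=O(1/K)$ is necessary, and the exponent of Theorem~\ref{thm:main} appears again. Let $g(u)=\varrho(|u|^{-1/K}u/|u|)$ with $\varrho$ a reflection. By Example~\ref{ex:radial}, $|Dg|^n=KJ_g$ and $|Dg|=|u|^{-1-1/K}$, which is in $L^p_{\mathrm{loc}}(\mathbb R^n)$ exactly when $p(1+1/K)<n$, that is, $p<n-\frac n{K+1}$. For such $p\ge1$ the pointwise differential is the weak one, because cutting off at scale $\tau$ around $0$ costs at most $\tau^{-1}\int_{B(0,2\tau)}|g|\le C\tau^{n-1-1/K}\to0$. But $|Dg|\notin L^n_{\mathrm{loc}}(\mathbb R^n)$.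
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:removable}]
Let $c(n)=c_1$, $\varepsilon=c_1/K$ and $p=n-\varepsilon$. Then $\mathcal H^\varepsilon(E)=0$, and $E$ has Lebesgue measure zero, so $f$ and $Df$ are defined almost everywhere in $\Omega$.

\emph{Cut-off functions.} Let $Y\subset\Omega$ be compact and $k\ge1$. Since $\mathcal H^\varepsilon(E\cap Y)=0$ and $E\cap Y$ is compact, it is covered by finitely many open balls $B(x_i,\tau_i)$ with $\tau_i<1$ and $\sum_i\tau_i^\varepsilon<1/k$. Let $\chi_{k,i}$ be $(1/\tau_i)$-Lipschitz with values in $[0,1]$, equal to $0$ on $B(x_i,\tau_i)$ and to $1$ off $B(x_i,2\tau_i)$, and let $\chi_k=\min_i\chi_{k,i}$; if $E\cap Y$ is empty, let $\chi_k=1$. By (F4), at almost every point $\nabla\chi_k$ equals $\nabla\chi_{k,i}$ for some $i$, so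
\[
\int|\nabla\chi_k|^p\le\sum_i\tau_i^{-p}|B(x_i,2\tau_i)|\le C\sum_i\tau_i^\varepsilon\le\frac Ck,\qquad|\{\chi_k\ne1\}|\le C\sum_i\tau_i^n\le\frac Ck .
\]
Along a subsequence, $\chi_k\to1$ almost everywhere. If $\zeta$ is Lipschitz with support in $Y$, then $\zeta\chi_k$ is Lipschitz with support in $Y\setminus\bigcup_iB(x_i,\tau_i)$, a compact subset of $\Omega\setminus E$.

\emph{$|Df|\in L^p_{\mathrm{loc}}(\Omega)$.} Let $0\le\varphi\in C_c^\infty(\Omega)$ and $Y=\operatorname{supp}\varphi$. Apply Lemma~\ref{lem:cacc} in $\Omega\setminus E$ with the function $\varphi\chi_k$. Since $|\nabla(\varphi\chi_k)|\le|\nabla\varphi|+\|\varphi\|_\infty|\nabla\chi_k|$,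
\[
\int|\varphi\chi_kDf|^p\le2^{n-1}(CK)^p\|f\|_\infty^p\Bigl(\int|\nabla\varphi|^p+\|\varphi\|_\infty^p\,\frac Ck\Bigr).
\]
By Fatou's lemma, $\int|\varphi Df|^p<\infty$.

\emph{$Df$ is the weak differential in $\Omega$.} Let $\zeta\in C_c^\infty(\Omega)$ and $Y=\operatorname{supp}\zeta$. As $\zeta\chi_k$ is Lipschitz with compact support in $\Omega\setminus E$, it is an admissible test function there:
\[
\int f\chi_k\,\partial_i\zeta+\int f\zeta\,\partial_i\chi_k=-\int\zeta\chi_k\,\partial_if .
\]
The second term is at most $\|f\|_\infty\|\zeta\|_\infty|Y|^{1-1/p}(C/k)^{1/p}$ in absolute value and tends to $0$. The other two converge by dominated convergence, and $\int f\,\partial_i\zeta=-\int\zeta\,\partial_if$. Hence $f\in W^{1,p}_{\mathrm{loc}}(\Omega;\mathbb R^n)$ and $|Df|^n\le KJ_f$ almost everywhere in $\Omega$.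

\emph{Conclusion.} By Proposition~\ref{prop:improve}, $f\in W^{1,n}_{\mathrm{loc}}(\Omega;\mathbb R^n)$. A mapping in $W^{1,n}_{\mathrm{loc}}$ with $|Df|^n\le KJ_f$ almost everywhere has a continuous representative (Reshetnyak; Gol'dshtein--Vodop'yanov). This representative is $K$-quasiregular in $\Omega$. It equals $f$ on the open set $\Omega\setminus E$, where both are continuous and agree almost everywhere.
\end{proof}

Boundedness is used only to control the terms that contain $\nabla\chi_k$ and to integrate $f$ across $E$. It cannot be dropped: $\varrho\circ\iota$ is $1$-quasiregular in $\mathbb R^n\setminus\{0\}$ and does not extend to the origin.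

\begin{thebibliography}{9}

\bibitem{Astala} Astala, Acta Math. \textbf{173} (1994).

\bibitem{FZ} Faraco and Zhong, Proc. AMS \textbf{134} (2006).

\bibitem{Gehring} Gehring, Acta Math. \textbf{130} (1973).

\bibitem{Giaquinta} Giaquinta, \emph{Multiple Integrals in the Calculus of Variations}.

\bibitem{MFD} \emph{Mappings of finite distortion: Removable singularities}, \texttt{http://www.math.jyu.fi/research/reports/rep91.pdf}.

\end{thebibliography}
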